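\title{A derivation that does not become inner in the local multiplier algebra}

\begin{abstract}
By a theorem of Pedersen, every derivation on a separable C$^*$-algebra becomes inner in the local multiplier algebra. We show that separability cannot be dropped. We construct a prime C$^*$-algebra of density character $\aleph_1$, a direct limit of finite-dimensional C$^*$-algebras, and a derivation of norm one on it which, on every nonzero ideal, has distance at least one from every derivation implemented by a multiplier of that ideal. The mechanism is an interchange of two limits, one over $\mathbb N$ and one over $\omega_1$. We also prove that every derivation becomes inner in the local multiplier algebra if every nonzero ideal contains a nonzero ideal that is $\sigma$-unital or simple.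
\end{abstract}

\section{Introduction}

A \emph{derivation} on a C$^*$-algebra $A$ is a linear map $\delta\colon A\to A$ with $\delta(xy)=\delta(x)y+x\delta(y)$. The basic examples are the commutators $\operatorname{ad}b(x)=bx-xb$, where $b$ lies in $A$ or in a larger algebra and $[b,A]\subseteq A$. By the Kadison--Sakai theorem every derivation has this form with $b$ in the weak closure of $A$, so the question is how close to $A$ the element $b$ can be found.

The multiplier algebra $M(A)$ is too small in general. Let $H=\ell^2(\mathbb N)$, let $e_i$ be the rank-one projections onto the basis vectors, and let $A=K(H)\otimes M_2+\mathbb C1$, so that $M(A)=A$. Let $\delta=\operatorname{ad}(1\otimes E_{11})$, where $E_{kl}$ $(k,l\in\{0,1\})$ are the matrix units of $M_2$. The elements $x_i=e_i\otimes E_{10}$ have norm one and satisfy $\delta(x_i)=x_i$, while $\|[b,x_i]\|\to0$ for every $b\in A$, because $b$ is a scalar plus a compact operator. So $\delta$ is not inner. The defect disappears on the ideal $K(H)\otimes M_2$, of which $1\otimes E_{11}$ is a multiplier. This suggests allowing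 multipliers of all ideals that are large enough to determine the elements of $A$.

Throughout, ideals are closed and two-sided. An ideal $I$ of $A$ is \emph{essential} if it has nonzero intersection with every nonzero ideal; equivalently, $aI=0$ implies $a=0$. If $J\subseteq I$ are essential ideals, restriction gives an injective $*$-homomorphism $M(I)\to M(J)$. The \emph{local multiplier algebra} $M_{\mathrm{loc}}(A)$ is the C$^*$-algebraic direct limit (the completion of the algebraic direct limit) of the algebras $M(I)$, where $I$ runs through the essential ideals of $A$ directed by reverse inclusion; see \cite{AM}. For $A=C_0(X)$ it is built from the bounded continuous functions on dense open subsets of $X$, and for simple $A$ it is $M(A)$. We have $A\subseteq M_{\mathrm{loc}}(A)$, and every derivation $\delta$ on $A$ extends uniquely to a derivation $\tilde\delta$ on $M_{\mathrm{loc}}(A)$. We say that $\delta$ \emph{becomes inner in} $M_{\mathrm{loc}}(A)$ if $\tilde\delta=\operatorname{ad}b$ for some $b\in M_{\mathrm{loc}}(A)$. Pedersen's theorem states that every derivation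 on a separable C$^*$-algebra $A$ becomes inner in $M_{\mathrm{loc}}(A)$. We take the following question from \cite{PEMS}.

\medskip
\noindent\textbf{Question.} \emph{Does every derivation on an arbitrary, not necessarily separable, C$^*$-algebra $A$ become inner in $M_{\mathrm{loc}}(A)$?}
\medskip

The first inseparable examples point to a positive answer. If $K(G)\subseteq A\subseteq B(G)$ for a Hilbert space $G$ of any dimension, then $K(G)$ is the smallest nonzero ideal of $A$, so $M_{\mathrm{loc}}(A)=M(K(G))=B(G)$, and the Kadison--Sakai theorem makes every derivation inner there. Theorem~\ref{thm:positive} below shows that simple algebras of any size cause no trouble either. Nevertheless the answer is negative. Recall that $A$ is \emph{prime} if any two nonzero ideals have nonzero intersection, and that the \emph{density character} of $A$ is the least cardinality of a dense subset.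

\begin{theorem}\label{thm:counter}
There are a prime C$^*$-algebra $A$ of density character $\aleph_1$, which is a direct limit of a directed family of finite-dimensional C$^*$-algebras, and a derivation $\delta$ on $A$ with $\|\delta\|=1$, such that for every nonzero ideal $J$ of $A$ and every $b\in M(J)$
\[
\|(\delta-\operatorname{ad}b)|_J\|\ge 1 .
\]
Consequently $\|(\tilde\delta-\operatorname{ad}b)|_A\|\ge1=\|\delta\|$ for all $b\in M_{\mathrm{loc}}(A)$. So $\delta$ does not become inner in $M_{\mathrm{loc}}(A)$, and on $A$ no inner derivation of $M_{\mathrm{loc}}(A)$ approximates $\delta$ better than $0$ does. The same holds for the unitization of $A$, with $\delta$ extended by $\delta(1)=0$.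
\end{theorem}

By Pedersen's theorem, $\aleph_1$ is the least possible density character of such an algebra. Our second result locates the obstruction. A C$^*$-algebra $I$ is \emph{$\sigma$-unital} if it has a strictly positive element, that is, an element $k\ge0$ with $kI$ dense in $I$; separable C$^*$-algebras are $\sigma$-unital.

\begin{theorem}\label{thm:positive}
If every nonzero ideal of a C$^*$-algebra $A$ contains a nonzero ideal of $A$ which is $\sigma$-unital or simple, then every derivation on $A$ becomes inner in $M_{\mathrm{loc}}(A)$.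
\end{theorem}

Ideals of separable algebras are separable, so Theorem~\ref{thm:positive} contains Pedersen's theorem. It also shows that every counterexample to the Question has a nonzero ideal containing no nonzero $\sigma$-unital and no nonzero simple ideal.

The two proofs are independent. Section~\ref{sec:model} shows the idea of Theorem~\ref{thm:counter} on $3\times3$ matrices, Section~\ref{sec:construction} constructs $A$ and $\delta$, and Section~\ref{sec:estimate} proves the estimate. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}.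

\section{Conventions and standard facts}\label{sec:facts}

We write $K(\mathcal K)$ and $B(\mathcal K)$ for the compact and the bounded operators on a Hilbert space $\mathcal K$. For C$^*$-algebras $D_1\subseteq B(\mathcal K_1)$ and $D_2\subseteq B(\mathcal K_2)$, the spatial tensor product $D_1\otimes D_2$ is the closed linear span of the elementary tensors in $B(\mathcal K_1\otimes\mathcal K_2)$. The matrix units of $M_L=M_L(\mathbb C)$ are $E_{kl}$, $0\le k,l<L$, and every element of $B(\mathcal K)\otimes M_L=B(\mathcal K\otimes\mathbb C^L)$ is uniquely a sum $\sum a_{kl}\otimes E_{kl}$ with \emph{entries} $a_{kl}\in B(\mathcal K)$. We use the following facts.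

\begin{itemize}
\item[(F1)] Every element of a C$^*$-algebra is a product of two of its elements. Hence a derivation maps every ideal into itself; two ideals $I,J$ satisfy $IJ=0$ if and only if $I\cap J=0$; and if $J\subseteq I$ are ideals of $A$, every $b\in M(I)$ satisfies $bJ+Jb\subseteq J$ and so restricts to a multiplier of $J$. The ideal of a C$^*$-algebra $D$ generated by a subset $S$ is the closed linear span of $DSD$.
\item[(F2)] A $*$-homomorphism is contractive and has closed range; if injective, it is isometric. If $I$ is an ideal and $D$ a C$^*$-subalgebra of a C$^*$-algebra, then $D+I$ is a C$^*$-subalgebra. If $D_1,D_2$ are C$^*$-subalgebras with $D_1D_2\subseteq I$, then $I+D_1+D_2$ is a C$^*$-subalgebra: with $\pi$ the quotient map modulo $I$, it is the preimage of the range of the $*$-homomorphism $(x,y)\mapsto\pi(x)+\pi(y)$ on $D_1\oplus D_2$.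
\item[(F3)] $K(\mathcal K)$ is simple, and $K(\mathcal K_1)\otimes K(\mathcal K_2)=K(\mathcal K_1\otimes\mathcal K_2)$. If $K(\mathcal K)\subseteq D\subseteq B(\mathcal K)$, every nonzero ideal $I$ of $D$ contains $K(\mathcal K)$, because $K(\mathcal K)IK(\mathcal K)\ne0$ makes $I\cap K(\mathcal K)$ a nonzero ideal of $K(\mathcal K)$.
\item[(F4)] If $D\subseteq B(\mathcal K)$ acts nondegenerately, then $M(D)=\{b\in B(\mathcal K): bD+Db\subseteq D\}$.
\item[(F5)] Derivations on C$^*$-algebras are bounded. If $d$ is self-adjoint with spectrum in $[\alpha,\beta]$, then $\|\operatorname{ad}d\|\le\beta-\alpha$, since $\operatorname{ad}d=\operatorname{ad}(d-\frac{\alpha+\beta}2)$. \emph{Kadison--Sakai theorem}: if $D\subseteq B(\mathcal K)$ acts nondegenerately, every derivation on $D$ is $\operatorname{ad}h$ for some $h$ in the weak closure $D''$.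
\end{itemize}

For numbers $t_j$ indexed by an infinite set $\Omega$, we write $t_j\to t$ \emph{as $j\to\infty$} if for every $\varepsilon>0$ we have $|t_j-t|<\varepsilon$ for all but finitely many $j$. Two observations carry the counterexample.

\begin{itemize}
\item[(L1)] If $(u_j)_{j\in\Omega}$ are mutually orthogonal projections on $\mathcal K$ and $\kappa\in K(\mathcal K)$, then $\|u_j\kappa\|\to0$ as $j\to\infty$. For $\kappa$ of rank one this follows from $\sum_j\|u_j\xi\|^2\le\|\xi\|^2$, and finite-rank operators are dense in $K(\mathcal K)$.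
\item[(L2)] If $t_j\to t$ as $j\to\infty$, then $t_j=t$ for all but countably many $j$: take $\varepsilon=1,\frac12,\frac13,\dots$. This says nothing when $\Omega$ is countable and much when it is not.
\end{itemize}

\section{A model with $3\times3$ matrices}\label{sec:model}

In the example of the introduction, $1\otimes E_{11}$ fails to be a multiplier because the algebra \emph{ties} the two diagonal entries of its elements together at infinity. We now use two ties, at two different infinities, and ask whether their effects add up.

Let $\Omega$ be an infinite set, $H=\ell^2(\mathbb N)$ and $G=\ell^2(\Omega)$, with rank-one projections $e_i\in K(H)$ and $e'_j\in K(G)$ onto the basis vectors. In $M_3$ put $r_0=E_{00}+E_{11}$, $r_1=E_{11}+E_{22}$ and $d=\operatorname{diag}(0,1,2)$. Let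
\[
T=K(H)\otimes K(G)\otimes M_3+K(H)\otimes1\otimes\mathbb Cr_0+1\otimes K(G)\otimes\mathbb Cr_1 .
\]
The first summand is the algebra of all compact operators on $H\otimes G\otimes\mathbb C^3$ and contains the products of the other two, so $T$ is a C$^*$-algebra by (F2). The map $\delta=\operatorname{ad}(1\otimes1\otimes d)$ preserves the first summand and vanishes on the other two, so it is a derivation on $T$, and $\|\delta\|\le2$ by (F5).

\begin{proposition}\label{prop:model}
If $\Omega$ is uncountable, then $\|\delta-\operatorname{ad}b\|\ge2$ for every $b\in M(T)$. If $\Omega=\mathbb N$, there is $b\in M(T)$ with $\|\delta-\operatorname{ad}b\|\le1$.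
\end{proposition}

\begin{proof}
Let $\Omega$ be uncountable and $b\in M(T)\subseteq B(H\otimes G\otimes\mathbb C^3)$. The projections $p_{ijk}=e_i\otimes e'_j\otimes E_{kk}$ have rank one, so $p_{ijk}bp_{ijk}=\beta(i,j,k)p_{ijk}$ with scalars $\beta(i,j,k)$. Fix $i$ and let $g=e_i\otimes1\otimes r_0\in T$. Compression by $g$ sends the second summand of $T$ into $\mathbb Cg$ and the other two into the compact operators. As $gbg\in gTg$, we get $gbg=\lambda_ig+\kappa$ with $\kappa$ compact. Compressing further by $p_{ij0},p_{ij1}\le g$ and using (L1), we find $\beta(i,j,0)\to\lambda_i$ and $\beta(i,j,1)\to\lambda_i$ as $j\to\infty$. In the same way the projection $1\otimes e'_j\otimes r_1$ shows that for each fixed $j$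
\[
\beta(i,j,1)-\beta(i,j,2)\to0\qquad(i\to\infty).
\]
By (L2), for each $i$ the equality $\beta(i,j,0)=\beta(i,j,1)$ fails for only countably many $j$. The countably many countable exceptional sets do not cover $\Omega$, so there is one $j$ with $\beta(i,j,0)=\beta(i,j,1)$ for all $i$. For this $j$, $\beta(i,j,2)-\beta(i,j,0)\to0$ as $i\to\infty$. The partial isometry $x=e_i\otimes e'_j\otimes E_{20}$ satisfies $\delta(x)=2x$ and
\[
x^*\bigl(\delta(x)-bx+xb\bigr)p_{ij0}=\bigl(2-\beta(i,j,2)+\beta(i,j,0)\bigr)p_{ij0}.
\]
Letting $i\to\infty$ gives $\|\delta-\operatorname{ad}b\|\ge2$.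

Now let $\Omega=\mathbb N$, put $P=\sum_{i\le j}e_i\otimes e'_j$ and
\[
b=P\otimes\operatorname{diag}(0,0,2)+(1-P)\otimes\operatorname{diag}(0,1,1).
\]
With matrix units $e_{ii'}$ of $K(H)$ and $e'_{jj'}$ of $K(G)$ we compute
\begin{align*}
b(e_{ii'}\otimes1\otimes r_0)&=e_{ii'}\otimes\textstyle\sum_{j<i}e'_j\otimes E_{11},\\
b(1\otimes e'_{jj'}\otimes r_1)&=1\otimes e'_{jj'}\otimes r_1+\textstyle\sum_{i\le j}e_i\otimes e'_{jj'}\otimes(2E_{22}-r_1).
\end{align*}
Both sums have finite rank, so $bT\subseteq T$, and $Tb\subseteq T$ because $b=b^*$. Finally $1\otimes1\otimes d-b=P\otimes E_{11}+(1-P)\otimes E_{22}$ is a projection, so $\|\delta-\operatorname{ad}b\|\le1$ by (F5).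
\end{proof}

The tie $0\sim1$ acts as $j\to\infty$ and the tie $1\sim2$ as $i\to\infty$. The multiplier in the countable case obeys one tie at a time, using the set $S=\{(i,j):i\le j\}$, which contains all but finitely many points of each line $\{i\}\times\Omega$ and only finitely many points of each line $\mathbb N\times\{j\}$. For uncountable $\Omega$ there is no such set: some $j$ avoids the countably many finite exceptional sets, and then $\mathbb N\times\{j\}\subseteq S$. So the ties combine to $0\sim2$.

The model is not yet a counterexample, since $\delta$ is implemented by a multiplier of the ideal of compact operators. To close this exit we iterate. Below each matrix algebra $F_n$ we place a block $T_{n+1}$ of the same shape as $T$, by an embedding $F_n\to T_{n+1}$ whose range generates $T_{n+1}$ as an ideal. An ideal that contains the compact operators of one stage then contains the noncompact projections $g$ of the next stage, and its multipliers are tied again. This has a price. The noncompact summands of $T_{n+1}$ can no longer be scalar, since they must carry a copy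 of $F_n$ with its derivation. We take them to be large matrix algebras that tie only neighboring eigenvalues $k/L$ and $(k+1)/L$. One such tie costs only $1/L$. But the ties $0\sim1,\ 2\sim3,\dots$ in one direction and $1\sim2,\ 3\sim4,\dots$ in the other form a chain from $0$ to $L-1$, and uncountability makes the costs add up to $(L-1)/L$.

\section{The algebra and the derivation}\label{sec:construction}

\subsection{The blocks $T_n$}

From now on $H=\ell^2(\mathbb N)$ with $0\in\mathbb N$, $G=\ell^2(\omega_1)$, and $e_i$, $e'_j$ are as before. Put $E=H\otimes G$, $\mathcal H_n=E^{\otimes n}$ and $\mathcal H_0=\mathbb C$. Let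
\[
L_n=6^n,\qquad F_n=M_{L_n},\qquad d_n=\sum_{k<L_n}\frac{k}{L_n}E_{kk}\in F_n ,
\]
so that $[d_n,E_{kl}]=\frac{k-l}{L_n}E_{kl}$. For $n\ge1$ define
\begin{align*}
B_n&=\operatorname{span}\{E_{2p,2q}+E_{2p+1,2q+1}:0\le p,q<L_n/2\},\\
C_n&=\operatorname{span}\{E_{2p+1,2q+1}+E_{2p+2,2q+2}:0\le p,q<L_n/2-1\}.
\end{align*}
In each case the spanning elements are a system of matrix units, so $B_n$ and $C_n$ are full matrix algebras. The diagonal matrix units are the projections $r_k=E_{kk}+E_{k+1,k+1}$, hence
\begin{equation}\label{eq:minimal}
\begin{aligned}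
r_kB_nr_k&=\mathbb Cr_k&&(k\text{ even},\ 0\le k\le L_n-2),\\
r_kC_nr_k&=\mathbb Cr_k&&(k\text{ odd},\ 1\le k\le L_n-3).
\end{aligned}
\end{equation}
Each spanning element has the form $E_{kl}+E_{k+1,l+1}$ and is an eigenvector of $\operatorname{ad}d_n$ with eigenvalue $(k-l)/L_n$, so $\operatorname{ad}d_n$ preserves $B_n$ and $C_n$. Let
\[
T_n=K(H)\otimes K(G)\otimes F_n+K(H)\otimes1\otimes B_n+1\otimes K(G)\otimes C_n\subseteq B(E)\otimes F_n .
\]
As in the model, $T_n$ is a C$^*$-algebra by (F2), and it is invariant under $\operatorname{ad}(1\otimes1\otimes d_n)$.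

The embedding of $F_n$ into $T_{n+1}$ must have a nonzero component in both noncompact summands, and the two components must be orthogonal. We therefore give each index $k$ of $F_n$ a group of six indices $6k,\dots,6k+5$ of $F_{n+1}$ and use a pair starting at an even place and a disjoint pair starting at an odd place (Figure~\ref{fig:ties}). Groups of four would not do: modulo $4$, each of $\{0,1\},\{2,3\}$ meets each of $\{1,2\},\{3,0\}$. For $n\ge0$ let $\iota_n\colon F_n\to T_{n+1}$ be the linear map with
\[
\iota_n(E_{kl})=e_0\otimes1\otimes(E_{6k,6l}+E_{6k+1,6l+1})+1\otimes e'_0\otimes(E_{6k+3,6l+3}+E_{6k+4,6l+4}).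
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \k in {0,...,11}
  \node[circle,draw,inner sep=1pt,minimum size=5.5mm] (n\k) at (\k,0) {\small $\k$};
\node at (12,0) {$\cdots$};
\foreach \k/\l in {2/3,4/5,8/9,10/11} \draw (n\k) to[bend left=70] (n\l);
\foreach \k/\l in {0/1,6/7} \draw[ultra thick] (n\k) to[bend left=70] (n\l);
\foreach \k/\l in {1/2,5/6,7/8} \draw (n\k) to[bend right=70] (n\l);
\foreach \k/\l in {3/4,9/10} \draw[ultra thick] (n\k) to[bend right=70] (n\l);
\node at (-1.2,0.5) {$B_{n+1}$};
\node at (-1.2,-0.5) {$C_{n+1}$};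
\end{tikzpicture}
\caption{The first twelve indices of $F_{n+1}$ for $n\ge1$. Upper arcs join the pairs $\{k,k+1\}$ with $k$ even, which support the minimal projections $r_k$ of $B_{n+1}$; lower arcs join the pairs with $k$ odd, which support those of $C_{n+1}$. Together the arcs form one chain through all indices. The thick arcs mark the pairs used by $\iota_n(E_{00})$ (indices $0,1,3,4$) and by $\iota_n(E_{11})$ (indices $6,7,9,10$).}
\label{fig:ties}
\end{figure}

\begin{lemma}\label{lem:block}
The map $\iota_n$ is an injective $*$-homomorphism $F_n\to T_{n+1}$ with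
\begin{equation}\label{eq:equivariant}
[1\otimes1\otimes d_{n+1},\iota_n(x)]=\iota_n([d_n,x])\qquad(x\in F_n),
\end{equation}
and the ideal of $T_{n+1}$ generated by $\iota_n(F_n)$ is $T_{n+1}$.
\end{lemma}

\begin{proof}
The first term of $\iota_n(E_{kl})$ lies in $K(H)\otimes1\otimes B_{n+1}$ (take $p=3k$, $q=3l$). The second lies in $1\otimes K(G)\otimes C_{n+1}$ (take $p=3k+1$, $q=3l+1$, which are at most $3L_n-2<L_{n+1}/2-1$). Each term is a system of matrix units indexed by $k,l$, and the two systems are orthogonal because they use indices congruent to $0,1$ and to $3,4$ modulo $6$. So $\iota_n$ is a $*$-homomorphism; it is injective because $F_n$ is simple. All four matrix units in $\iota_n(E_{kl})$ have the form $E_{6k+s,6l+s}$, with eigenvalue $(6k-6l)/L_{n+1}=(k-l)/L_n$ under $\operatorname{ad}d_{n+1}$. This gives \eqref{eq:equivariant}.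

Let $I$ be the ideal generated by $\iota_n(F_n)$. It contains $\iota_n(E_{00})=g_1+g_2$ with $g_1=e_0\otimes1\otimes r_0$ and $g_2=1\otimes e'_0\otimes r_3$. These are orthogonal projections in $T_{n+1}$, so $g_1=g_1\iota_n(E_{00})$ and $g_2=g_2\iota_n(E_{00})$ lie in $I$, and so does $e_0\otimes e'_0\otimes r_0=(e_0\otimes e_0'\otimes1)g_1$. Thus $I$ meets each of the three summands of $T_{n+1}$ in a nonzero ideal of that summand. Each summand is isomorphic to an algebra of compact operators and hence simple by (F3), so $I$ contains all three.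
\end{proof}

\subsection{The limit}

Let $\varphi_n=\mathrm{id}\otimes\iota_n\colon B(\mathcal H_n)\otimes F_n\to B(\mathcal H_n)\otimes T_{n+1}$, that is, $\varphi_n(\sum a_{kl}\otimes E_{kl})=\sum a_{kl}\otimes\iota_n(E_{kl})$. This $*$-homomorphism is injective because the $\iota_n(E_{kl})$ are linearly independent. Put $A_0=\mathbb C=B(\mathcal H_0)\otimes F_0$ and
\[
A_{n+1}=\varphi_n(A_n)+K(\mathcal H_n)\otimes T_{n+1}\subseteq B(\mathcal H_n)\otimes T_{n+1}\subseteq B(\mathcal H_{n+1})\otimes F_{n+1}.
\]
Thus $A_1=T_1$, and each later stage adds a block $T_{n+1}$ with compact coefficients. Since $K(\mathcal H_n)\otimes T_{n+1}$ is an ideal of $B(\mathcal H_n)\otimes T_{n+1}$, induction and (F2) show that $A_n$ is a C$^*$-algebra. Moreover $K(\mathcal H_{n+1})\otimes F_{n+1}=K(\mathcal H_n)\otimes K(E)\otimes F_{n+1}\subseteq K(\mathcal H_n)\otimes T_{n+1}$, so for all $n$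
\begin{equation}\label{eq:sandwich}
K(\mathcal H_n)\otimes F_n\subseteq A_n\subseteq B(\mathcal H_n)\otimes F_n .
\end{equation}
Let $A=\varinjlim(A_n,\varphi_n)$. We regard the $A_n$ as an increasing sequence of C$^*$-subalgebras of $A$ with dense union.

Let $\delta_n=\operatorname{ad}(1\otimes d_n)$ on $B(\mathcal H_n)\otimes F_n$. By \eqref{eq:equivariant}, $\delta_{n+1}\varphi_n=\varphi_n\delta_n$. Since $\delta_{n+1}$ also preserves $K(\mathcal H_n)\otimes T_{n+1}$, induction gives $\delta_n(A_n)\subseteq A_n$. As $0\le d_n\le1$, we have $\|\delta_n\|\le1$ by (F5). Hence the $\delta_n$ define a derivation $\delta$ on $A$ with $\|\delta\|\le1$.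

\begin{proposition}\label{prop:size}
The algebra $A$ has density character $\aleph_1$, has no unit, and is the direct limit of a directed family of finite-dimensional C$^*$-subalgebras.
\end{proposition}

\begin{proof}
\emph{Density character.} The spaces $H$, $G$, $\mathcal H_n$ have orthonormal bases of cardinality at most $\aleph_1$, so finite combinations of matrix units with coefficients in $\mathbb Q+i\mathbb Q$ give dense subsets of cardinality at most $\aleph_1$ in their algebras of compact operators. This property passes to tensor products, sums and closures of countable unions, hence to $T_n$, $A_n$ and $A$. Conversely, the projections $e_0\otimes e'_j\otimes E_{00}\in A_1$ $(j\in\omega_1)$ have mutual distance $1$, so no countable set is dense in $A$.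

\emph{No unit.} If $A$ had a unit, there would be $n$ and $a\in A_n$ with $\|1-a\|<1$. The map $\iota_n$ does not use the index $2$, so for a rank-one projection $f\in K(\mathcal H_n)$ the projection $p=f\otimes e_0\otimes e'_0\otimes E_{22}\in A_{n+1}$ satisfies $\varphi_n(a)p=0$. Then $1=\|p\|=\|(1-a)p\|<1$, which is absurd.

\emph{Finite-dimensional subalgebras.} For each $m\ge1$ choose projections $P_m\ge e_0$ on $H$ and $Q_m\ge e'_0$ on $G$ onto spans of finitely many basis vectors. Write $K_m=P_mK(H)P_m$ and $K'_m=Q_mK(G)Q_m$, and put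
\[
D_m=K_m\otimes K'_m\otimes F_m+K_m\otimes1\otimes B_m+1\otimes K'_m\otimes C_m .
\]
This is a finite-dimensional $*$-subalgebra of $T_m$ that contains $\iota_{m-1}(F_{m-1})$ and commutes with $P_m\otimes Q_m\otimes1$. Let $\mathcal P_n=\bigotimes_{m\le n}(P_m\otimes Q_m)$, a finite-rank projection on $\mathcal H_n$, with $\mathcal P_0=1$, and define finite-dimensional subspaces $R_n\subseteq A_n$ by $R_0=\mathbb C$ and
\[
R_{n+1}=\varphi_n(R_n)+\mathcal P_nK(\mathcal H_n)\mathcal P_n\otimes D_{n+1}.
\]
We show by induction that $R_n$ is a $*$-algebra commuting with $\mathcal P_n\otimes1$. If this holds for $n$, the entries $a_{kl}$ of each $a\in R_n$ commute with $\mathcal P_n$. For $x\in\mathcal P_nK(\mathcal H_n)\mathcal P_n$ and $t\in D_{n+1}$, the product $\varphi_n(a)(x\otimes t)=\sum a_{kl}x\otimes\iota_n(E_{kl})t$ therefore lies in the second summand of $R_{n+1}$, and by taking adjoints so does the product in the other order. So $R_{n+1}$ is a $*$-algebra. It commutes with $\mathcal P_{n+1}\otimes1=\mathcal P_n\otimes(P_{n+1}\otimes Q_{n+1}\otimes1)$ because it is spanned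 by tensors $y\otimes t$ with $y$ commuting with $\mathcal P_n$ and $t\in D_{n+1}$.

Enlarging the $P_m,Q_m$ enlarges every $D_m$ and $\mathcal P_n$, hence every $R_n$, and $R_n\subseteq R_{n+1}$ in $A$. So the algebras $R_n$, over all $n$ and all choices, form a directed family, and the closure of their union is a subspace. The unions of the $D_m$ and of the $\mathcal P_nK(\mathcal H_n)\mathcal P_n$ over all choices are dense in $T_m$ and in $K(\mathcal H_n)$. By induction the union of the $R_n$ with $n$ fixed is dense in $A_n$, so the union of the whole family is dense in $A$.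
\end{proof}

\subsection{The ideals $J_n$}

Let $J_n$ be the ideal of $A$ generated by $K(\mathcal H_n)\otimes F_n\subseteq A_n$. The next lemma says that the $J_n$ reach below every nonzero ideal and yet contain a whole block.

\begin{lemma}\label{lem:ideals}
\begin{itemize}
\item[(a)] $J_n\supseteq K(\mathcal H_n)\otimes T_{n+1}$.
\item[(b)] Every nonzero ideal $J$ of $A$ contains $J_n$ for all large $n$. In particular $A$ is prime and every nonzero ideal of $A$ is essential.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In $A_{n+1}$ the generating set of $J_n$ is $K(\mathcal H_n)\otimes\iota_n(F_n)$. Multiplying on both sides by elements of $K(\mathcal H_n)\otimes T_{n+1}\subseteq A$, we see that $J_n$ contains $\kappa_1\kappa\kappa_2\otimes t_1\iota_n(x)t_2$ for all compact $\kappa,\kappa_1,\kappa_2$, all $t_1,t_2\in T_{n+1}$ and all $x\in F_n$. By (F1) every compact operator is a product $\kappa_1\kappa\kappa_2$, and by (F1) and Lemma~\ref{lem:block} the elements $t_1\iota_n(x)t_2$ span a dense subspace of $T_{n+1}$.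

(b) If $J\cap A_n=0$ for all $n$, the quotient map $A\to A/J$ is injective and hence isometric on each $A_n$, so it is isometric on $A$ and $J=0$. Thus $J\cap A_n\ne0$ for some $n$, and then for all larger $n$. By \eqref{eq:sandwich} and (F3), the nonzero ideal $J\cap A_n$ of $A_n$ contains $K(\mathcal H_n)\otimes F_n$, so $J\supseteq J_n$. Two nonzero ideals both contain some $J_n\neq0$.
\end{proof}

\section{Multipliers of $J_n$ and the proof of Theorem~\ref{thm:counter}}\label{sec:estimate}

Fix $n\ge0$, put $N=n+1$ and $L=L_N$, and let $f\in K(\mathcal H_n)$ be a rank-one projection. For $i\in\mathbb N$, $j\in\omega_1$, $0\le k<L$ let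
\[
u_{ij}=f\otimes e_i\otimes e'_j\in K(\mathcal H_N),\qquad p_{ijk}=u_{ij}\otimes E_{kk}\in K(\mathcal H_N)\otimes F_N .
\]
We want to repeat the proof of Proposition~\ref{prop:model}. The difficulty is that $p_{ijk}$ is minimal in $A_N$ but not in $A$, so $p_{ijk}bp_{ijk}$ need not be a scalar multiple of $p_{ijk}$, and the numbers $\beta(i,j,k)$ of the model do not exist. What saves the argument is that everything added after stage $N$ is compact in the tensor factor $\mathcal H_N$, so it is asymptotically invisible to the orthogonal projections $u_{ij}$.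

For $m\ge N$ let $\varphi_{N,m}=\varphi_{m-1}\circ\dots\circ\varphi_N$, with $\varphi_{N,N}=\mathrm{id}$. No $\varphi_s$ with $s\ge N$ touches the factor $\mathcal H_N$, so $\varphi_{N,m}=\mathrm{id}_{B(\mathcal H_N)}\otimes\psi_m$ for a $*$-homomorphism $\psi_m\colon F_N\to B(E^{\otimes(m-N)})\otimes F_m$. Put
\[
Y_m=K(\mathcal H_N)\otimes B(E^{\otimes(m-N)})\otimes F_m .
\]

\begin{lemma}\label{lem:tail}
For $m\ge N$ we have $A_m\subseteq\varphi_{N,m}(A_N)+Y_m$.
\end{lemma}

\begin{proof}
For $m=N$ there is nothing to prove. The map $\varphi_m$ sends $\kappa\otimes y\otimes x\in Y_m$ to $\kappa\otimes y\otimes\iota_m(x)\in Y_{m+1}$, so $\varphi_m(Y_m)\subseteq Y_{m+1}$. Also $K(\mathcal H_m)\otimes T_{m+1}=K(\mathcal H_N)\otimes K(E^{\otimes(m-N)})\otimes T_{m+1}\subseteq Y_{m+1}$. The definition of $A_{m+1}$ now gives the inductive step.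
\end{proof}

\begin{lemma}[ties]\label{lem:ties}
Let $b\in M(J_n)$.
\begin{itemize}
\item[(a)] For $i\in\mathbb N$ and even $k\le L-2$ there is $\lambda_{i,k}\in\mathbb C$ such that $\|p_{ijl}bp_{ijl}-\lambda_{i,k}p_{ijl}\|\to0$ as $j\to\infty$ in $\omega_1$, for $l=k$ and $l=k+1$.
\item[(b)] For $j\in\omega_1$ and odd $k\le L-3$ there is $\mu_{j,k}\in\mathbb C$ such that $\|p_{ijl}bp_{ijl}-\mu_{j,k}p_{ijl}\|\to0$ as $i\to\infty$ in $\mathbb N$, for $l=k$ and $l=k+1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $g'=e_i\otimes1\otimes r_k\in T_N$ and $g=f\otimes g'$. Then $p_{ijl}\le g$ for $l=k,k+1$ and all $j$. Let $V_0$ be the set of $a\in A$ with $\|p_{ijl}ap_{ijl}\|\to0$ as $j\to\infty$ for $l=k,k+1$. It is a closed subspace, because $\|pap\|\le\|pa'p\|+\|a-a'\|$ for a projection $p$. Hence $V=\mathbb Cg+V_0$ is closed. We show that $V=A$.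

\emph{The corner $gA_Ng$.} Compression by $g'$ sends the first and third summands of $T_N$ into $e_i\otimes K(G)\otimes F_N$, and by \eqref{eq:minimal} it sends the second into $\mathbb Cg'$. So $g'T_Ng'\subseteq\mathbb Cg'+K(E)\otimes F_N$. Now $A_N\subseteq B(\mathcal H_n)\otimes T_N$, and $g(y\otimes t)g=fyf\otimes g'tg'$ lies in the closed subspace $f\otimes g'T_Ng'$ for $y\in B(\mathcal H_n)$ and $t\in T_N$, since $f$ has rank one. Therefore
\[
gA_Ng\subseteq f\otimes g'T_Ng'\subseteq\mathbb Cg+K(\mathcal H_N)\otimes F_N .
\]

\emph{The stages $A_m$.} Let $m\ge N$ and $a\in A_m$. By Lemma~\ref{lem:tail}, $a=\varphi_{N,m}(a_0)+y$ with $a_0\in A_N$ and $y\in Y_m$. Write $ga_0g=\lambda g+\kappa$ with $\kappa\in K(\mathcal H_N)\otimes F_N$, and let $p=p_{ijl}$ with $l\in\{k,k+1\}$. In $A_N$ we have $pa_0p=p(ga_0g)p=\lambda p+p\kappa p$, and $\|p\kappa p\|\to0$ as $j\to\infty$ by (L1). In $A_m$ the projection $p$ is represented by $u_{ij}\otimes\psi_m(E_{ll})\le u_{ij}\otimes1$, so the compression of $y$ by it has norm at most $\|(u_{ij}\otimes1)y\|$. This tends to $0$ as $j\to\infty$: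 for $y=\kappa'\otimes y'$ with $\kappa'\in K(\mathcal H_N)$ it equals $\|u_{ij}\kappa'\|\,\|y'\|$ and (L1) applies, and such tensors span a dense subspace of $Y_m$. Hence $a-\lambda g\in V_0$. So $V$ contains every $A_m$, and $V=A$ because $V$ is closed.

\emph{Multipliers.} By Lemma~\ref{lem:ideals}(a), $g\in J_n$, so $gbg\in J_n\subseteq A=V$. Write $gbg=\lambda_{i,k}g+a$ with $a\in V_0$. Then $p_{ijl}bp_{ijl}-\lambda_{i,k}p_{ijl}=p_{ijl}ap_{ijl}$, which proves (a).

(b) Take $g'=1\otimes e'_j\otimes r_k\in T_N$. Now compression by $g'$ sends the first and second summands of $T_N$ into $K(H)\otimes e'_j\otimes F_N$ and the third into $\mathbb Cg'$ by \eqref{eq:minimal}. The rest of the proof is unchanged, with (L1) applied to the families indexed by $i\in\mathbb N$.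
\end{proof}

\begin{proposition}\label{prop:estimate}
For every $b\in M(J_n)$ we have $\|(\delta-\operatorname{ad}b)|_{J_n}\|\ge1-6^{-(n+1)}$.
\end{proposition}

\begin{proof}
Let $\theta$ be the left-hand side. By Lemma~\ref{lem:ties}(a) and (L2), for each $i$ and each even $k\le L-2$ the equations
\begin{equation}\label{eq:exact}
p_{ijk}bp_{ijk}=\lambda_{i,k}p_{ijk},\qquad p_{ij,k+1}bp_{ij,k+1}=\lambda_{i,k}p_{ij,k+1}
\end{equation}
hold for all but countably many $j\in\omega_1$. There are countably many pairs $(i,k)$ and $\omega_1$ is uncountable, so we can fix one $j$ such that \eqref{eq:exact} holds for all $i\in\mathbb N$ and all even $k\le L-2$. For this $j$ all compressions $p_{ijl}bp_{ijl}$ are scalar after all.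

Let $k\le L-3$ be odd. By \eqref{eq:exact} the compression at $l=k$ has scalar $\lambda_{i,k-1}$, and the compression at $l=k+1$ has scalar $\lambda_{i,k+1}$. Lemma~\ref{lem:ties}(b) says that both tend to $\mu_{j,k}$ as $i\to\infty$, so $\lambda_{i,k+1}-\lambda_{i,k-1}\to0$. Summing over $k=1,3,\dots,L-3$ gives
\begin{equation}\label{eq:chain}
\lambda_{i,L-2}-\lambda_{i,0}\to0\qquad(i\to\infty).
\end{equation}

Let $x=u_{ij}\otimes E_{L-1,0}$, which lies in $J_n$ by Lemma~\ref{lem:ideals}(a). Then $\|x\|=1$, $x^*x=p_{ij0}$, $xx^*=p_{ij,L-1}$ and $\delta(x)=\frac{L-1}Lx$. By \eqref{eq:exact}, $x^*bx=x^*p_{ij,L-1}bp_{ij,L-1}x=\lambda_{i,L-2}p_{ij0}$ and $x^*xbp_{ij0}=\lambda_{i,0}p_{ij0}$. Hence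
\[
x^*\bigl(\delta(x)-bx+xb\bigr)p_{ij0}=\Bigl(\frac{L-1}L-\lambda_{i,L-2}+\lambda_{i,0}\Bigr)p_{ij0},
\]
and the left-hand side has norm at most $\theta$. Letting $i\to\infty$ and using \eqref{eq:chain}, we obtain $\theta\ge\frac{L-1}L=1-6^{-(n+1)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The properties of $A$ are contained in Proposition~\ref{prop:size} and Lemma~\ref{lem:ideals}(b). Let $J\ne0$ be an ideal and $b\in M(J)$. For all large $n$ we have $J_n\subseteq J$, and $b$ restricts to a multiplier of $J_n$ by (F1). Proposition~\ref{prop:estimate} gives $\|(\delta-\operatorname{ad}b)|_J\|\ge1-6^{-(n+1)}$ for all large $n$, hence $\|(\delta-\operatorname{ad}b)|_J\|\ge1$. With $J=A$ and $b=0$ we get $\|\delta\|\ge1$, so $\|\delta\|=1$.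

Let $b\in M_{\mathrm{loc}}(A)$ and $\eta>0$. Choose an essential ideal $J$ and $b'\in M(J)$ with $\|b-b'\|<\eta$. For $x\in J$ with $\|x\|\le1$,
\[
\|\tilde\delta(x)-[b,x]\|\ge\|\delta(x)-[b',x]\|-2\eta .
\]
Taking the supremum over $x$ gives $\|(\tilde\delta-\operatorname{ad}b)|_A\|\ge1-2\eta$, and $\eta$ was arbitrary. In particular $\tilde\delta\ne\operatorname{ad}b$.

It remains to treat $\tilde A=A+\mathbb C1$, where $1\notin A$ by Proposition~\ref{prop:size}. The ideal $A$ is essential in $\tilde A$: if $(a+\lambda1)A=0$ with $\lambda\ne0$, then $-a/\lambda$ is a left unit of $A$, its adjoint is a right unit, and $A$ is unital; if $\lambda=0$, then $aa^*=0$. So a nonzero ideal $J$ of $\tilde A$ meets $A$ in a nonzero ideal and contains $J_n$ for all large $n$. Hence $\tilde A$ is prime. It has density character $\aleph_1$, and it is the direct limit of the finite-dimensional algebras $R_n+\mathbb C1$ from the proof of Proposition~\ref{prop:size}. The extension with $\delta(1)=0$ is a derivation, and it still has norm at most $1$. Indeed, for $a\in A_n$ let $\rho\colon A_n+\mathbb C1\to B(\mathcal H_n)\otimes F_n$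 be the unital $*$-homomorphism extending the inclusion; then
\[
\|\delta(a+\lambda1)\|=\|[1\otimes d_n,\rho(a+\lambda1)]\|\le\|\rho(a+\lambda1)\|\le\|a+\lambda1\| .
\]
Since every nonzero ideal of $\tilde A$ contains $J_n$ for all large $n$, the first two paragraphs of this proof apply to $\tilde A$ without change.
\end{proof}

\begin{remark}
The fullness of $\iota_n(F_n)$ enters through the inclusion $g\in J_n$ in Lemma~\ref{lem:ties}. Without it one could pass to an ideal that misses the projections $g$, as in the model. The uncountability of $\omega_1$ is used in the estimate only for the choice of $j$ in \eqref{eq:exact}. If $\omega_1$ is replaced by $\mathbb N$, then $A$ is separable and $\delta$ becomes inner by Pedersen's theorem. One sees the collapse on a single block $T_n$, with $L=L_n$. Let $d^B=\sum_{k\text{ even}}\frac kLr_k$ and $d^C=\sum_{k\text{ odd},\,k\le L-3}\frac kLr_k+\frac{L-1}LE_{L-1,L-1}$. Then $d^BB_n\subseteq B_n$, $d^CC_n\subseteq C_n$, and $0\le d_n-d^B\le\frac1L$, $0\le d_n-d^C\le\frac1L$. With $P$ as in Proposition~\ref{prop:model}, the operator $b=P\otimes d^B+(1-P)\otimes d^C$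 satisfies $b(e_{ii'}\otimes1\otimes\beta)=e_{ii'}\otimes1\otimes d^B\beta$ and $b(1\otimes e'_{jj'}\otimes\gamma)=1\otimes e'_{jj'}\otimes d^C\gamma$ up to finite-rank terms, for $\beta\in B_n$ and $\gamma\in C_n$. So $b\in M(T_n)$, and $\operatorname{ad}b$ is within $\frac1L$ of $\operatorname{ad}(1\otimes1\otimes d_n)$.
\end{remark}

\section{Algebras with many $\sigma$-unital or simple ideals}\label{sec:positive}

We now prove Theorem~\ref{thm:positive}. Let $A''$ be the enveloping von Neumann algebra of $A$, the weak closure of $A$ in its universal representation, and let $Z$ be its center. For an ideal $I$ of $A$, the $\sigma$-weak closure of $I$ is $I''=A''z_I$ for a central projection $z_I$, and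
\[
M(I)=\{m\in A''z_I: mI+Im\subseteq I\}.
\]
For ideals $J\subseteq I$ the restriction $M(I)\to M(J)$ is $m\mapsto mz_J$, and $a\in A$ acts on $I$ as the multiplier $az_I$. We also use that a bounded increasing net of self-adjoint elements of a von Neumann algebra converges strongly to its supremum, and that projections $e,e'\in A''$ satisfy $eA''e'=0$ if and only if their central supports (the smallest central projections dominating them) are orthogonal.

If $\delta$ is a derivation, so is $\delta^*(x)=\delta(x^*)^*$, and $\delta=\delta_1+i\delta_2$ with $\delta_1=\frac12(\delta-\delta^*)$ and $\delta_2=\frac1{2i}(\delta+\delta^*)$. Both satisfy $\delta_r^*=-\delta_r$. So we may and do assume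
\[
\delta(x^*)=-\delta(x)^*\qquad(x\in A).
\]

The plan is to write $\delta=\operatorname{ad}h$ with $h\in A''$ and to approximate $h$ in norm by multipliers of small ideals. The starting point is an identity. For an ideal $I$, $y\in I$ and $M\in\mathbb R$, we have $hy=\delta(y)+yh$ and therefore
\begin{equation}\label{eq:identity}
h\,yy^*+y(M-h)y^*=(\delta(y)+My)\,y^*\in I .
\end{equation}
So $hyy^*$ lies in $I$ up to the correction $y(M-h)y^*$, which is small if $y$ lives where $h$ is close to $M$. We need two things: nonzero elements $y$ of this kind, and a way to write enough elements of $I$ as sums of terms $yy^*$.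

\subsection{Elements supported at the top of the spectrum}

The generator $h$ is determined only up to the center, and a bad choice leaves no such $y$. For $A=C[0,1]$, $\delta=0$ and $h$ the characteristic function of $\mathbb Q\cap[0,1]$, a continuous $y$ with $y=yh$ vanishes at all irrational points and so is zero. We therefore remove from $h$ as much of the center as possible.

\begin{lemma}\label{lem:generator}
There is $h\in A''$ with $h\ge0$ and $\delta=\operatorname{ad}h$ which has the following property, where $E(S)$ denotes the spectral projection of $h$ for a Borel set $S$. If $z\ne0$ is a central projection, $M=\|hz\|$ and $\eta>0$, there is a nonzero $v\in A''z$ with $v=E((M-\eta,M])\,v\,E([0,\eta))$.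
\end{lemma}

\begin{proof}
By (F5), $\delta=\operatorname{ad}h_0$ with $h_0\in A''$. From $\delta(x)=-\delta(x^*)^*=-[h_0,x^*]^*=[h_0^*,x]$ we see that $h_0$ may be replaced by its real part, so let $h_0=h_0^*$. The set $\mathcal C$ of self-adjoint $c\in Z$ with $c\le h_0$ contains $-\|h_0\|1$ and is bounded above. It is upward directed: for $c,c'\in\mathcal C$ let $q\in Z$ be the spectral projection of $c-c'$ for $[0,\infty)$; then $cq+c'(1-q)$ dominates $c$ and $c'$ and is at most $h_0q+h_0(1-q)=h_0$. The supremum $c_0$ of $\mathcal C$ is a strong limit of elements of $\mathcal C$ and so lies in $\mathcal C$. Put $h=h_0-c_0\ge0$; then $\delta=\operatorname{ad}h$. There is no central projection $z'\ne0$ and no $\eta>0$ with $hz'\ge\eta z'$, for otherwise $h\ge\eta z'$ and $c_0+\eta z'\in\mathcal C$.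

Let $z$, $M$, $\eta$ be given. Since $M$ lies in the spectrum of $hz$ in $A''z$, the projection $e=E((M-\eta,M])z$ is nonzero. Let $z'\le z$ be its central support and $e'=E([0,\eta))z'$. If $e'=0$, then $hz'\ge\eta z'$, which is excluded. The central support of $e'$ is nonzero and dominated by $z'$, so it is not orthogonal to $z'$. Hence $eA''e'$ contains a nonzero element $v$.
\end{proof}

Fix $h$ as in the lemma. The element $v$ is almost an eigenvector of $\operatorname{ad}h$ with the largest possible eigenvalue $M$, but it lies in $A''$. To obtain elements of the ideal itself, we apply a smooth function of $\operatorname{ad}h$ that fixes $v$, preserves the ideal, and kills all eigenvalues below $M-\varepsilon$.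

\begin{lemma}\label{lem:left}
Let $J\ne0$ be an ideal, $M=\|hz_J\|>0$, $0<\varepsilon<M$ and $s=M-\varepsilon$. Then $\mathcal L=\{y\in J:y=yE([s,M])\}$ is a nonzero closed left ideal of $A$, and $0\le y(M-h)y^*\le\varepsilon\,yy^*$ for $y\in\mathcal L$.
\end{lemma}

\begin{proof}
The condition $y=yE([s,M])$ is closed and survives left multiplication, and the inequality follows from $0\le(M-h)E([s,M])\le\varepsilon$. We must show $\mathcal L\ne0$.

Choose $F\in C_c^\infty(\mathbb R)$ with support in $(s,M+1)$ and $F=1$ on $[M-\frac\varepsilon2,M]$. By Fourier inversion $F(\lambda)=\int\phi(t)e^{it\lambda}\,dt$ with $\phi\in L^1(\mathbb R)$. For self-adjoint $w\in J''$ define, as a norm-convergent integral,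
\[
\alpha_w(x)=\int\phi(t)\,e^{itw}xe^{-itw}\,dt\qquad(x\in J''),
\]
and put $\alpha=\alpha_{hz_J}$. For $x\in J$ we have $e^{ith}xe^{-ith}=\sum_m\frac{(it)^m}{m!}\delta^m(x)\in J$ by (F1), so $\alpha(J)\subseteq J$. The map $\alpha$ is a norm limit of linear combinations of maps $x\mapsto uxu^*$, so it is $\sigma$-weakly continuous. Let $v\in J''$ be as in Lemma~\ref{lem:generator} for $z=z_J$ and $\eta=\varepsilon/4$. We claim that
\begin{equation}\label{eq:filter}
E([0,s])\,\alpha(x)=0\quad(x\in J''),\qquad\alpha(v)=v .
\end{equation}

Given $\sigma>0$, partition $[0,M]$ into finitely many nonempty Borel sets $S_k$ of diameter at most $\sigma$, each contained in or disjoint from each of the three sets $[0,s]$, $[0,\frac\varepsilon4)$, $(M-\frac\varepsilon4,M]$. Choose $\lambda_k\in S_k$, and put $E_k=E(S_k)z_J$ and $w=\sum\lambda_kE_k$. Then $\sum E_k=z_J$, $\|w-hz_J\|\le\sigma$, and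
\[
\alpha_w(x)=\sum_{k,l}F(\lambda_k-\lambda_l)\,E_kxE_l .
\]
The projection $E([0,s])z_J$ is the sum of the $E_k$ with $S_k\subseteq[0,s]$, and for these $k$ we have $\lambda_k-\lambda_l\le s$ and $F(\lambda_k-\lambda_l)=0$ for all $l$. So $E([0,s])\alpha_w(x)=0$. If $E_kvE_l\ne0$, then $\lambda_k>M-\frac\varepsilon4$ and $\lambda_l<\frac\varepsilon4$, so $\lambda_k-\lambda_l\in(M-\frac\varepsilon2,M]$ and $F(\lambda_k-\lambda_l)=1$. So $\alpha_w(v)=v$. Since $w$ commutes with $h$, $\|e^{itw}-e^{ithz_J}\|\le\min(2,|t|\sigma)$, hence $\|\alpha_w-\alpha\|\le2\int|\phi(t)|\min(2,|t|\sigma)\,dt\to0$ as $\sigma\to0$ by dominated convergence. This proves \eqref{eq:filter}.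

As $\alpha(v)\ne0$ and $J$ is $\sigma$-weakly dense in $J''$, there is $x\in J$ with $y_0=\alpha(x)\ne0$. Then $y_0\in J$, so $y_0=z_Jy_0=E([0,M])y_0=E((s,M])y_0$ by \eqref{eq:filter}. Thus $0\ne y_0^*\in\mathcal L$.
\end{proof}

\subsection{Sums of squares from a left ideal}

For a left ideal $\mathcal L$ of $A$, the closed span of $\mathcal L\mathcal L^*$ is an ideal, since $a(xw^*)a'=(ax)(a'^*w)^*$. Its positive elements can be approximated by combinations of products $xw^*$. We need exact finite sums $\sum yy^*$, so that the corrections in \eqref{eq:identity} can be added without loss. This is possible for positive elements whose spectrum has been cut off near $0$.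

\begin{lemma}\label{lem:squares}
Let $I$ be an ideal and $\mathcal L\subseteq I$ a closed left ideal of $A$ such that $\mathcal L\mathcal L^*$ spans a dense subspace of $I$. Let $k\in I$ be positive and let $f\colon[0,\infty)\to[0,\infty)$ be continuous and zero on a neighborhood of $0$. Then $f(k)=\sum_{j\le r}y_jy_j^*$ for some $y_1,\dots,y_r\in\mathcal L$.
\end{lemma}

\begin{proof}
Choose $\eta>0$ with $f=0$ on $[0,3\eta]$, and a continuous $q\colon[0,\infty)\to[0,1]$ with $q=0$ on $[0,2\eta]$ and $q=1$ on $[3\eta,\infty)$. Write $q,f$ for $q(k),f(k)\in I$ and compute in $I+\mathbb C1\subseteq A''$. Approximate $k$ within $\eta$ by a sum $\sum x_iw_i^*$ with $x_i,w_i\in\mathcal L$. Its real part $c'=\frac12\sum(x_iw_i^*+w_ix_i^*)$ also satisfies $\|k-c'\|<\eta$. From $(x-w)(x-w)^*\ge0$ we get $c'\le c:=\frac12\sum(x_ix_i^*+w_iw_i^*)$. Thus $k\le c+\eta$ with $c=\sum_{i\le r}a_ia_i^*=YY^*$, where $a_i\in\mathcal L$ and $Y$ is the row $(a_1,\dots,a_r)$.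

So $c$ is bounded below where $q$ lives, and we make it invertible by setting $v=qcq+\eta(1-q^2)$. Indeed
\[
v\ge q(k-\eta)q+\eta(1-q^2)\ge\eta q^2+\eta(1-q^2)=\eta .
\]
Since $qf^{1/2}=f^{1/2}$, we have $vf^{1/2}=qcf^{1/2}$, that is, $f^{1/2}=v^{-1}qcf^{1/2}$. Multiplying this by its adjoint gives
\[
f=f^{1/2}cq\,v^{-2}qc\,f^{1/2}=f^{1/2}Y\,(Y^*qv^{-2}qY)\,Y^*f^{1/2}.
\]
The set $\mathcal L\cap\mathcal L^*$ is closed, self-adjoint and closed under products, so it is a C$^*$-algebra, and it contains the entries $a_i^*qv^{-2}qa_j$ of the positive matrix $Y^*qv^{-2}qY$. Hence the square root $W$ of this matrix has entries $W_{ij}\in\mathcal L\cap\mathcal L^*$. The entries $y_j=f^{1/2}\sum_ia_iW_{ij}$ of the row $f^{1/2}YW$ lie in $\mathcal L$, and $\sum_jy_jy_j^*=f^{1/2}YW^2Y^*f^{1/2}=f$.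
\end{proof}

\begin{corollary}\label{cor:correction}
Let $J,M,\varepsilon,\mathcal L$ be as in Lemma~\ref{lem:left}, let $I_1$ be the closed span of $\mathcal L\mathcal L^*$, and let $I\subseteq I_1$ be an ideal. For $k\in I$ positive and $f$ as in Lemma~\ref{lem:squares} there is $t\in A''z_I$ with $0\le t\le\varepsilon f(k)$ and $hf(k)+t\in I$.
\end{corollary}

\begin{proof}
The closed left ideal $\mathcal L\cap I$ contains $I\mathcal L$. The closed span of $(I\mathcal L)(I\mathcal L)^*$ contains $II_1I\supseteq III$, which is $I$ by (F1). So Lemma~\ref{lem:squares} applies to $\mathcal L\cap I$ and gives $f(k)=\sum y_jy_j^*$ with $y_j\in\mathcal L\cap I$. Put $t=\sum y_j(M-h)y_j^*$, and use Lemma~\ref{lem:left} and \eqref{eq:identity}.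
\end{proof}

\subsection{Approximation of the generator by multipliers}

The hypothesis of Theorem~\ref{thm:positive} is used only in the next proposition. In a simple ideal the same ideal works for every $\varepsilon$, so the corrections can be sent to zero. In a $\sigma$-unital ideal the unit is a countable sum of elements $f(k)$, so the corrections add up to a single element of norm at most $\varepsilon$.

\begin{proposition}\label{prop:approx}
Let $A$ satisfy the hypothesis of Theorem~\ref{thm:positive}. For every nonzero ideal $J$ and every $\varepsilon>0$ there are a nonzero ideal $I\subseteq J$ and $b\in M(I)$ with $\|b-hz_I\|\le\varepsilon$.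
\end{proposition}

\begin{proof}
If $hz_J=0$, take $I=J$ and $b=0$. Otherwise let $M=\|hz_J\|$, assume $\varepsilon<M$, and let $\mathcal L$ and $I_1$ be as in Corollary~\ref{cor:correction}. Then $I_1\subseteq J$ is a nonzero ideal, so it contains a nonzero ideal $I$ that is simple or $\sigma$-unital.

\emph{$I$ simple.} We show that $b=hz_I$ lies in $M(I)$. We may assume $M_I=\|hz_I\|>0$. Let $0<\varepsilon'<M_I$, and let $\mathcal L'$ be the left ideal of Lemma~\ref{lem:left} for $I$ and $\varepsilon'$. The closed span of $\mathcal L'\mathcal L'^*$ is a nonzero ideal contained in $I$, so it equals $I$. For positive $k\in I$ and $\eta>0$, apply Corollary~\ref{cor:correction} with $f(\lambda)=\max(\lambda-\eta,0)$. Since $\|k-f(k)\|\le\eta$ and $\|t\|\le\varepsilon'\|k\|$, the distance from $hk$ to $I$ is at most $\|h\|\eta+\varepsilon'\|k\|$. As $\eta$ and $\varepsilon'$ are arbitrary, $hk\in I$. Positive elements span $I$, so $hI\subseteq I$, and $Ih\subseteq I$ by taking adjoints.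

\emph{$I$ $\sigma$-unital.} Let $k\in I$ be strictly positive. Put $g_0=0$ and $g_m(\lambda)=\min(1,\max(0,2m\lambda-1))$ for $m\ge1$. These functions increase with $m$, take values in $[0,1]$, vanish on $[0,\frac1{2m}]$ and equal $1$ on $[\frac1m,\infty)$. Let $u_m=g_m(k)\in I$. Then $\|(1-u_m)k\|\le\frac1m$, so $u_ma\to a$ in norm for $a\in kI$, and hence for all $a\in I$. Apply Corollary~\ref{cor:correction} to $f_m=g_m-g_{m-1}$ to get $t_m\in A''z_I$ with $0\le t_m\le\varepsilon(u_m-u_{m-1})$ and $h(u_m-u_{m-1})+t_m\in I$. The sums $c_m=t_1+\dots+t_m$ satisfy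
\[
hu_m+c_m\in I,\qquad 0\le c_{m'}-c_m\le\varepsilon(u_{m'}-u_m)\le\varepsilon\quad(m'\ge m\ge0),
\]
with $c_0=0$. So $c_m$ increases strongly to some $c\in A''z_I$ with $0\le c\le\varepsilon$. Put $b=hz_I+c$, so that $b=b^*$ and $\|b-hz_I\|\le\varepsilon$. For $a\in I$ and $D=c_{m'}-c_m$,
\[
\|Da\|^2=\|a^*D^2a\|\le\|D\|\,\|a^*Da\|\le\varepsilon^2\|a^*(u_{m'}-u_m)a\|\to0\qquad(m,m'\to\infty).
\]
Thus $(c_ma)$ is norm Cauchy, and its limit is the strong limit $ca$. Therefore $(hu_m+c_m)a\to ha+ca=ba$ in norm, so $ba\in I$. Then $ab=(ba^*)^*\in I$ as well, and $b\in M(I)$.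
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Fix $n\in\mathbb N$. By Zorn's lemma there is a maximal family $\{I_\gamma\}$ of mutually orthogonal nonzero ideals that admit $b_\gamma\in M(I_\gamma)$ with $\|b_\gamma-hz_{I_\gamma}\|\le2^{-n}$. Let $I^n$ be the closed span of the $I_\gamma$. It is essential: a nonzero ideal $J$ with $J\cap I^n=0$ is orthogonal to every $I_\gamma$ by (F1), and the ideal $I\subseteq J$ given by Proposition~\ref{prop:approx} could be added to the family.

The projections $z_{I_\gamma}$ are mutually orthogonal, because $I_\gamma I_{\gamma'}=0$ passes to $\sigma$-weak closures. Their sum is $z_n:=z_{I^n}$, since it lies in $(I^n)''$ and acts as a unit on $I^n$. As $\|b_\gamma\|\le\|h\|+1$, the strong sum $b^n=\sum b_\gamma$ exists in $A''z_n$, and $\|b^n-hz_n\|=\sup_\gamma\|b_\gamma-hz_{I_\gamma}\|\le2^{-n}$. For $a\in I_\gamma$ we have $b^na=b_\gamma a\in I_\gamma$ and $ab^n=ab_\gamma\in I_\gamma$, so $b^n\in M(I^n)$ by linearity and continuity.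

The distance between $b^n$ and $b^m$ in $M_{\mathrm{loc}}(A)$ is computed in $M(I^n\cap I^m)$. With $z=z_{I^n\cap I^m}\le z_nz_m$ it equals
\[
\|b^nz-b^mz\|\le\|(b^n-hz_n)z\|+\|(hz_m-b^m)z\|\le2^{-n}+2^{-m}.
\]
So $(b^n)$ converges to some $b\in M_{\mathrm{loc}}(A)$. For $x\in A$, the element $[b^n,x]-\delta(x)$ of $M_{\mathrm{loc}}(A)$ is represented in $M(I^n)$ by $[b^n,xz_n]-[h,x]z_n=[b^n-hz_n,xz_n]$, which has norm at most $2^{1-n}\|x\|$. Hence $[b,x]=\delta(x)$ for all $x\in A$. Both $\operatorname{ad}b$ and $\tilde\delta$ are derivations on $M_{\mathrm{loc}}(A)$ extending $\delta$, so $\tilde\delta=\operatorname{ad}b$ by uniqueness of the extension.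
\end{proof}

\begin{remark}
Let $A$ be the algebra of Section~\ref{sec:construction}. By Theorems~\ref{thm:counter} and~\ref{thm:positive}, some nonzero ideal $J$ of $A$ contains no nonzero $\sigma$-unital and no nonzero simple ideal. By Lemma~\ref{lem:ideals}(b), the ideals $J_n$ lie in $J$ and so have the same property for all large $n$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AM}
Ara and Mathieu, \emph{Local Multipliers of C$^*$-Algebras}.

\bibitem{PEMS}
Proceedings of the Edinburgh Mathematical Society (2013) \textbf{56}, 515--534, DOI:10.1017/S0013091512000302,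
\texttt{https://\allowbreak www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 2A932F3B7E5D7C030B6EED62649BFAE9/\allowbreak S0013091512000302a.pdf/\allowbreak on-derivations-\allowbreak and-elementary-\allowbreak operators-\allowbreak on-c-algebras.pdf}.

\end{thebibliography}
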